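\title{Subalgebras of the cohomology of a Grassmannian generated in low degree}

\begin{abstract}
Let $R^{k,\ell}$ be the rational cohomology ring of the Grassmannian of $k$-planes in $\mathbb{C}^{k+\ell}$, and let $R^{k,\ell,m}$ be its subalgebra generated by the elementary symmetric functions $e_1,\dots,e_m$. We compute the Hilbert series of $R^{k,\ell,m}/R^{k,\ell,m-1}$ for every $m$ and deduce a conjectured product formula for the degree generating function of the doubly filtered basis. The proof differentiates the relations of $R^{k,\ell,m}$ with respect to the power sum $p_m$, shows that the derivatives annihilate an ideal of Hankel determinants in power sums, and bounds the annihilator by Poincar\'e duality. The resulting lower bounds add up to the Hilbert series of $R^{k,\ell}$, so all of them are equalities. The formulas hold in characteristic $p>k\ell$, and the product formula fails for $k+\ell\le p\le k\ell$.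
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{A filtration by subalgebras}
For integers $n,\ell\ge1$ let
\[
R^{n,\ell}=\mathbb{Q}[e_1,\dots,e_n]/(h_{\ell+1},h_{\ell+2},\dots,h_{\ell+n}),
\]
where $e_i$ is the $i$-th elementary symmetric function in $n$ variables, $\deg e_i=i$, and $h_j$ is the $j$-th complete homogeneous symmetric function, written as a polynomial in $e_1,\dots,e_n$. This is the rational cohomology ring of the Grassmannian of $n$-planes in $\mathbb{C}^{n+\ell}$, with degrees halved. Put $R^{0,\ell}=\mathbb{Q}$. For a graded vector space $V$ let $\operatorname{Hilb}(V,q)=\sum_d\dim V_d\,q^d$. Then $\operatorname{Hilb}(R^{n,\ell},q)=\binom{n+\ell}{n}_q$, where $\binom{n}{r}_q$ is the Gaussian binomial coefficient, equal to $0$ for $r>n$.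

How much of this ring do the first $m$ generators produce? Let $S_m=\mathbb{Q}[e_1,\dots,e_m]$ be the polynomial ring, let $\pi_{n,m}\colon S_m\to R^{n,\ell}$ send $e_i$ to $e_i$ for $i\le n$ and to $0$ for $i>n$, and let $R^{n,\ell,m}$ be the image of $\pi_{n,m}$. For fixed $k,\ell\ge1$ this gives a chain of graded subalgebras
\[
\mathbb{Q}=R^{k,\ell,0}\subseteq R^{k,\ell,1}\subseteq\dots\subseteq R^{k,\ell,k}=R^{k,\ell}.
\]
We call the graded vector space $R^{k,\ell,m}/R^{k,\ell,m-1}$ the $m$-th \emph{layer}; it measures what the generator $e_m$ adds.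

Two cases can be seen directly. The ring $R^{k,\ell}$ has a basis of Schur polynomials $s_\lambda$ indexed by the partitions in a $k\times\ell$ box, and by Pieri's rule $e_1^{k\ell}$ is a positive multiple of $s_{(\ell^k)}$. So the first layer has Hilbert series $q+q^2+\dots+q^{k\ell}$ and dimension $k\ell$. At the other end, $e_1,\dots,e_m$ and $h_1,\dots,h_m$ generate the same subalgebra, and $h_m=0$ in $R^{k,\ell}$ for $m>\ell$, so the layers with $m>\ell$ vanish. Comparing with Vandermonde's identity $\binom{k+\ell}{k}=\sum_m\binom km\binom\ell m$, one guesses that the $m$-th layer has dimension $\binom km\binom\ell m$. The grading is harder to guess. The $q$-analogue $\binom{k+\ell}{k}_q=\sum_m q^{m^2}\binom km_q\binom\ell m_q$ does not give it: for $k=\ell=2$ its term $m=1$ is $q+2q^2+q^3$, whereas the first layer has series $q+q^2+q^3+q^4$.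

\begin{theorem}\label{thm:layers}
For $k,\ell\ge1$ and $1\le m\le k$,
\[
\operatorname{Hilb}(R^{k,\ell,m}/R^{k,\ell,m-1},q)=q^mX_m,\qquad
X_m=X_m(k,\ell):=\binom{\ell}{m}_q\,\sum_{j=0}^{k-m}q^{j(\ell-m+1)}\binom{m+j-1}{j}_q .
\]
\end{theorem}

Here and below, a product containing a vanishing Gaussian binomial is $0$, even if the accompanying exponent of $q$ is negative. For $k=\ell=3$ the theorem gives $X_2=(1+q+q^2)(1+q^2+q^3)$ and $X_3=1$: the elements $e_1,e_2$ generate a subalgebra of codimension one in $R^{3,3}$, and the missing dimension is in degree $3$.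

\subsection{The doubly filtered basis}
The sum over $j$ in Theorem~\ref{thm:layers} reflects a second filtration, obtained by varying the number of variables. Let $\phi\colon R^{k,\ell}\to R^{k-1,\ell}$ be the surjection with $e_i\mapsto e_i$ for $i<k$ and $e_k\mapsto0$, let $\phi_m\colon R^{k,\ell,m}\to R^{k-1,\ell,m}$ be its restriction, and for $1\le m\le k$ put
\[
A^{k,\ell,m}=\ker(\phi_m)/\ker(\phi_{m-1}).
\]
This is the part of the $m$-th layer that is lost in passing from $k$ to $k-1$: it is the kernel of the induced surjection from the $m$-th layer of $R^{k,\ell}$ to the $m$-th layer of $R^{k-1,\ell}$.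

There is a set of monomials of the same size. Order the monomials $e_1^{a_1}\cdots e_m^{a_m}$ lexicographically with $e_m>e_{m-1}>\dots>e_1$. The initial ideal of an ideal $K\subseteq S_m$ is generated by the leading monomials of the elements of $K$; the monomials outside it are the \emph{standard monomials} of $K$, and their images form a basis of $S_m/K$. Let $SM(R^{n,\ell,m})$ be the set of standard monomials of $\ker(\pi_{n,m})$, and put
\[
B^{n,\ell,m}=SM(R^{n,\ell,m})\setminus SM(R^{n,\ell,m-1}),\qquad
D^{k,\ell,m}=B^{k,\ell,m}\setminus B^{k-1,\ell,m}.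
\]
The images of $B^{n,\ell,m}$ form a basis of the $m$-th layer of $R^{n,\ell}$, one has $B^{k-1,\ell,m}\subseteq B^{k,\ell,m}$ (Lemma~\ref{lem:double}), and $D^{k,\ell,m}$ is called the \emph{doubly filtered basis}. For $m=1$ it consists of the powers $e_1^d$ with $(k-1)\ell<d\le k\ell$, so its generating function is $q^{(k-1)\ell+1}\binom{\ell}{1}_q$. In general the guess above predicts $\binom{\ell}{m}\bigl(\binom km-\binom{k-1}{m}\bigr)=\binom{\ell}{m}\binom{k-1}{m-1}$ elements. The following formula is Conjecture~4.15 of \cite{FGC}.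

\begin{theorem}\label{thm:double}
For $k,\ell\ge1$ and $1\le m\le k$,
\[
\operatorname{Hilb}(A^{k,\ell,m},q)=\sum_{x\in D^{k,\ell,m}}q^{\deg(x)}
=q^{m}\cdot q^{(k-m)(\ell-(m-1))}\binom{\ell}{m}_q\binom{k-1}{m-1}_q .
\]
\end{theorem}

The right side is the last term, $j=k-m$, of $q^mX_m(k,\ell)$.

\subsection{Outline}
The relations among $e_1,\dots,e_m$ in $R^{k,\ell}$ form an elimination ideal, and we never describe it. The Hilbert series of the layers add up to the known series $\binom{k+\ell}{k}_q-1$, so it is enough to prove the \emph{lower} bound $q^mX_m$ for each layer. Section~\ref{sec:derivative} turns this into an upper bound for the space of derivatives $\partial f/\partial p_m$ of relations $f$, and shows that these derivatives annihilate an ideal $\mathfrak q_m$ of Hankel determinants. Section~\ref{sec:hankel} shows that $\mathfrak q_m$ is large in $R^{k,\ell}$, so that its annihilator is small. Section~\ref{sec:proof} combines the two estimates. Since the bounds turn out to be sharp, so is every estimate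 used on the way; Section~\ref{sec:sharp} records what this gives. Section~\ref{sec:charp} treats positive characteristic.

\section{Symmetric polynomials and the ring $R^{k,\ell}$}\label{sec:prelim}

Inequalities between power series in $q$ are meant coefficientwise. Such an inequality may be multiplied by a power series with nonnegative coefficients.

\subsection{Partitions in a box}
We write $\lambda\subset k\times\ell$ if the partition $\lambda$ has at most $k$ parts, each at most $\ell$, and we set $\lambda_i=0$ for $i$ beyond the number of parts. For $0\le r\le n$ the polynomial $\binom nr_q=\prod_{i=1}^r\frac{1-q^{n-r+i}}{1-q^i}$ equals $\sum_{\lambda\subset r\times(n-r)}q^{|\lambda|}$. It is palindromic of degree $r(n-r)$, it equals $\binom{n}{n-r}_q$, and for $1\le r\le n$ it satisfies the $q$-Pascal rule $\binom nr_q=\binom{n-1}{r-1}_q+q^r\binom{n-1}{r}_q$.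

The \emph{Durfee size} of $\lambda$ is the largest $i$ with $\lambda_i\ge i$ (it is $0$ for the empty partition); it is less than $t$ exactly when $\lambda_t<t$. A partition $\lambda\subset k\times\ell$ of Durfee size $i$ consists of an $i\times i$ square, an arbitrary partition in an $i\times(\ell-i)$ box to its right, and an arbitrary partition in a $(k-i)\times i$ box below it. Hence
\begin{equation}\label{eq:durfee}
\sum_{\substack{\lambda\subset k\times\ell\\ \text{Durfee size }i}}q^{|\lambda|}=q^{i^2}\binom ki_q\binom\ell i_q .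
\end{equation}
Replacing $q$ by $1/q$ and multiplying by $q^{k\ell}$ turns the right side into $q^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q$, because $k\ell-i^2-i(k-i)-i(\ell-i)=(k-i)(\ell-i)$. Summing over $i$,
\begin{equation}\label{eq:vandermonde}
\sum_{i=0}^kq^{i^2}\binom ki_q\binom\ell i_q=\binom{k+\ell}{k}_q=\sum_{i=0}^kq^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q .
\end{equation}

\subsection{Symmetric polynomials}
For $k\ge0$ let $\Lambda_k=\mathbb{Q}[z_1,\dots,z_k]^{S_k}=\mathbb{Q}[e_1,\dots,e_k]$, and let $\Lambda_k^+$ be the ideal of elements without constant term. Let $p_r=\sum_iz_i^r$ be the power sums, with $p_0=k$, and put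
\[
H(u)=\sum_{n\ge0}h_nu^n=\prod_i\frac1{1-z_iu},\qquad P(u)=\sum_{r\ge0}p_ru^r=\sum_i\frac{1}{1-z_iu}.
\]
With $h_j=0$ for $j<0$, we use three identities:
\begin{gather}
\sum_{i=0}^k(-1)^ie_ih_{n-i}=0\quad(n\ge1),\label{eq:eh}\\
\sum_{i=0}^k(-1)^ie_ip_{a+k-i}=0\quad(a\ge0),\label{eq:ep}\\
uH'(u)=(P(u)-k)H(u).\label{eq:newton}
\end{gather}
The first says $H(u)\prod_i(1-z_iu)=1$. For the second, each $z_j$ is a root of $\prod_i(x-z_i)=\sum_i(-1)^ie_ix^{k-i}$; multiply by $z_j^a$ and sum over $j$. The third is the logarithmic derivative of $H$ and reads $nh_n=\sum_{r=1}^np_rh_{n-r}$. For $n\le k$, \eqref{eq:eh} and \eqref{eq:newton} express $h_n\pm e_n$ and $p_n-nh_n$ through generators of smaller index. Therefore $p_1,\dots,p_k$ are algebraically independent, and for $0\le m\le k$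
\begin{equation}\label{eq:Sm}
S_m=\mathbb{Q}[e_1,\dots,e_m]=\mathbb{Q}[h_1,\dots,h_m]=\mathbb{Q}[p_1,\dots,p_m]\subseteq\Lambda_k .
\end{equation}

For $\beta\in\mathbb{Z}_{\ge0}^k$ let $\mathcal A_\beta=\det(z_i^{\beta_j})_{i,j=1}^k$. With $\delta=(k-1,\dots,1,0)$ we have $\mathcal A_\delta=\Delta:=\prod_{i<j}(z_i-z_j)$. The Schur polynomials $s_\lambda=\mathcal A_{\lambda+\delta}/\Delta$, for $\lambda$ with at most $k$ parts, form a $\mathbb{Z}$-basis of the symmetric polynomials with integer coefficients; $s_{(n)}=h_n$ and $s_{(1^i)}=e_i$. The Jacobi--Trudi identity states $s_\lambda=\det(h_{\lambda_i-i+j})_{i,j=1}^k$. Pieri's rule for $e_1$ states that $e_1s_\lambda$ is the sum of the $s_\mu$ with $\mu$ obtained from $\lambda$ by adding one cell.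

\subsection{The ideal $I_\ell$}
For $\ell\ge0$ let $I_\ell=(h_n:n>\ell)\subseteq\Lambda_k$. By \eqref{eq:eh}, each $h_n$ with $n>\ell+k$ lies in the ideal generated by the $k$ preceding ones, so $I_\ell=(h_{\ell+1},\dots,h_{\ell+k})$ and $R^{k,\ell}=\Lambda_k/I_\ell$. We use this as the definition also for $\ell=0$, where $R^{k,0}=\mathbb{Q}$. The next lemma replaces $I_\ell$ by a monomial ideal, on which differential operators are easy to control.

\begin{lemma}\label{lem:F}
Let $\mathfrak n=(z_1^{k+\ell},\dots,z_k^{k+\ell})\subseteq\mathbb{Q}[z_1,\dots,z_k]$. The ideal $I_\ell$ is spanned by the $s_\lambda$ with $\lambda_1>\ell$, and for $f\in\Lambda_k$ we have $f\in I_\ell$ if and only if $f\Delta\in\mathfrak n$. Consequently the $s_\lambda$ with $\lambda\subset k\times\ell$ form a basis of $R^{k,\ell}$, and $\operatorname{Hilb}(R^{k,\ell},q)=\binom{k+\ell}{k}_q$.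
\end{lemma}

\begin{proof}
Let $U$ be the span of the $s_\lambda$ with $\lambda_1>\ell$, and let $U'=\{f\in\Lambda_k:f\Delta\in\mathfrak n\}$, an ideal of $\Lambda_k$. The polynomial $s_\lambda\Delta=\mathcal A_{\lambda+\delta}$ is a signed sum of the monomials whose exponent vectors are the permutations of $\lambda+\delta$, and different $\lambda$ give disjoint sets of monomials. The largest exponent is $\lambda_1+k-1$, so all these monomials lie in $\mathfrak n$ if $\lambda_1>\ell$, and none does otherwise. Since $\mathfrak n$ is a monomial ideal, $U'=U$. The ideal $U'$ contains $h_n=s_{(n)}$ for $n>\ell$, so $I_\ell\subseteq U$. Conversely, if $\lambda_1>\ell$, the first row of the Jacobi--Trudi matrix has entries $h_n$ with $n\ge\lambda_1>\ell$, so $s_\lambda\in I_\ell$.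
\end{proof}

In particular $R^{k,\ell}$ vanishes in degrees above $k\ell$, and its degree $k\ell$ part is spanned by $s_{(\ell^k)}$. For $f,g\in R^{k,\ell}$ let $\langle f,g\rangle$ be the coefficient of $s_{(\ell^k)}$ in $fg$. For $\mu\subset k\times\ell$ let $\mu^c$ be the complementary partition, $\mu^c_i=\ell-\mu_{k+1-i}$.

\begin{lemma}[Poincar\'e duality]\label{lem:duality}
For $\lambda,\mu\subset k\times\ell$ we have $\langle s_\lambda,s_{\mu^c}\rangle=\delta_{\lambda\mu}$. If $\mathfrak b$ is a homogeneous ideal of $R=R^{k,\ell}$, then $\dim\operatorname{Ann}(\mathfrak b)_d=\dim(R/\mathfrak b)_{k\ell-d}$ for all $d$.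
\end{lemma}

\begin{proof}
The coefficient of $s_\nu$ in $f\in\Lambda_k$ is the coefficient of $z^{\nu+\delta}$ in $f\Delta$. Reversing the order of the exponents in numerator and denominator gives $s_{\mu^c}(z)=(z_1\cdots z_k)^\ell s_\mu(z^{-1})$. So $\langle s_\lambda,s_{\mu^c}\rangle$ is the coefficient of $z^\delta$ in the antisymmetric Laurent polynomial $G=s_\lambda(z)s_\mu(z^{-1})\Delta(z)$. Since $\Delta(z^{-1})=\sum_\sigma\operatorname{sgn}(\sigma)z^{-\sigma\delta}$, the constant term of $G\,\Delta(z^{-1})$ is $k!$ times this coefficient. But $G\,\Delta(z^{-1})=\mathcal A_{\lambda+\delta}(z)\mathcal A_{\mu+\delta}(z^{-1})$ has constant term $k!\,\delta_{\lambda\mu}$.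

Thus the pairing $R_d\times R_{k\ell-d}\to\mathbb{Q}$ is perfect. An element of $\operatorname{Ann}(\mathfrak b)_d$ is orthogonal to $\mathfrak b_{k\ell-d}$. Conversely, let $x\in R_d$ be orthogonal to $\mathfrak b_{k\ell-d}$ and let $y\in\mathfrak b_e$. For every $z\in R_{k\ell-d-e}$ we have $\langle xy,z\rangle=\langle x,yz\rangle=0$, so $xy=0$. Hence $\operatorname{Ann}(\mathfrak b)_d$ is the orthogonal complement of $\mathfrak b_{k\ell-d}$, whose dimension is $\dim R_{k\ell-d}-\dim\mathfrak b_{k\ell-d}$.
\end{proof}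

\section{Differentiating a relation}\label{sec:derivative}

Fix $k,\ell\ge1$ and write $R=R^{k,\ell}$. For $0\le m\le k$ let $K_m=S_m\cap I_\ell$ and $R_m=R^{k,\ell,m}=S_m/K_m$, and put
\[
w_m=\operatorname{Hilb}(R_m,q),\qquad d_m=w_m-w_{m-1}=\operatorname{Hilb}(R_m/R_{m-1},q)\quad(m\ge1).
\]

\subsection{The layer as a quotient of $S_m$}
The layer $R_m/R_{m-1}$ is a quotient by a subalgebra, not by an ideal, so ring-theoretic tools do not apply to it directly. But $S_{m-1}$ is the kernel of a derivation of $S_m$. By \eqref{eq:Sm}, $S_m$ is the polynomial ring in $p_1,\dots,p_m$; let $\partial=\partial/\partial p_m$ on $S_m$.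

\begin{lemma}\label{lem:shift}
For $1\le m\le k$ and $d\ge0$, the map $\partial$ induces an isomorphism $(R_m/R_{m-1})_{d+m}\cong(S_m/\partial K_m)_d$.
\end{lemma}

\begin{proof}
In characteristic $0$ the map $\partial\colon S_m\to S_m$ is surjective with kernel $S_{m-1}$, and it lowers degrees by $m$. The preimage of $\partial K_m$ is $S_{m-1}+K_m$, and $R_m/R_{m-1}=S_m/(S_{m-1}+K_m)$.
\end{proof}

A lower bound for $d_m$ is therefore an upper bound for $\partial K_m$. We need a property that all derivatives of relations share. The operator $\partial$ does not preserve $I_\ell$: for $k=1$ it sends $z^{\ell+1}$ to $(\ell+1)z^\ell$. But $z\,\partial$ does preserve $I_\ell$, and this persists in $k$ variables. For $a\ge0$ let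
\[
D_a=\sum_{i=1}^kz_i^{a+1}\frac{\partial}{\partial z_i}.
\]
This derivation commutes with $S_k$, so it acts on $\Lambda_k$, and $D_ap_j=j\,p_{a+j}$ for $j\ge1$.

\begin{lemma}\label{lem:Da}
$D_aI_\ell\subseteq I_\ell$ for all $a\ge0$.
\end{lemma}

\begin{proof}
Put $N=k+\ell$. We have $D_a(gz_j^{N})=(D_ag)z_j^N+Ngz_j^{N+a}$, so $D_a\mathfrak n\subseteq\mathfrak n$; this is where $a\ge0$ is needed. The product rule gives $D_a\Delta=\Delta\cdot T$ with the polynomial $T=\sum_{i<j}(z_i^{a+1}-z_j^{a+1})/(z_i-z_j)$. If $f\in I_\ell$, then $f\Delta\in\mathfrak n$ by Lemma~\ref{lem:F}, so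
\[
(D_af)\Delta=D_a(f\Delta)-(f\Delta)\,T\in\mathfrak n,
\]
and $D_af\in I_\ell$ by Lemma~\ref{lem:F} again.
\end{proof}

\subsection{Two small cases}
\begin{example}[$m=1$]\label{ex:m1}
For $f\in S_1=\mathbb{Q}[p_1]$ the chain rule gives $D_af=p_{a+1}\,\partial f$. If $f\in K_1$, then $\partial f$ is therefore annihilated in $R$ by all $p_r$ with $r\ge1$, that is, by $\Lambda_k^+$. By Lemma~\ref{lem:duality} the annihilator of $\Lambda_k^+R$ is $R_{k\ell}$. Let $d$ be the largest exponent with $p_1^d\ne0$ in $R$. Then $\partial(p_1^{d+1})=(d+1)p_1^d$ is a nonzero element of this annihilator, so $d=k\ell$. We recover $d_1=q+\dots+q^{k\ell}$, this time without any positivity.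
\end{example}

\begin{example}[$k=2$, $\ell=3$, $m=2$]\label{ex:23}
Now $D_a$ acts on $S_2=\Lambda_2=\mathbb{Q}[p_1,p_2]$ as $p_{a+1}\,\partial/\partial p_1+2p_{a+2}\,\partial/\partial p_2$, and the first term must be eliminated. The derivation $D=p_1D_1-p_2D_0$ preserves $I_3$, kills $p_1$, and sends $p_2$ to $2Q$, where
\[
Q=p_1p_3-p_2^2=z_1z_2(z_1-z_2)^2=e_2(h_2-3e_2)=s_{31}-3s_{22}.
\]
So $Df=2Q\,\partial f$, and $\partial f$ annihilates $Q$ in $R$ whenever $f\in K_2=I_3$. As a check, $h_4=p_1^2p_2-\frac14(p_1^4-p_2^2)$ has $\partial h_4=p_1^2+\frac12p_2=\frac32s_2+\frac12s_{11}$. The complements of $(3,1)$ and $(2,2)$ in the $2\times3$ box are $(2)$ and $(1,1)$, so $\langle Q,\partial h_4\rangle=\frac32-\frac32=0$.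

It follows that $S_2/\partial K_2$ surjects onto $R/\operatorname{Ann}(Q)$, which is isomorphic to $QR$ with degrees lowered by $4$. The elements $Q$, $Qs_1=-2s_{32}$ and $Qs_2=s_{33}$ are nonzero in $R$, so $d_2\ge q^2(1+q+q^2)$ by Lemma~\ref{lem:shift}. Together with Example~\ref{ex:m1},
\[
1+d_1+d_2\ \ge\ 1+q+2q^2+2q^3+2q^4+q^5+q^6=\binom52_q ,
\]
and the left side is $\operatorname{Hilb}(R,q)=\binom52_q$. So $d_2=q^2\binom32_q$, as Theorem~\ref{thm:layers} asserts.
\end{example}

The example contains the whole proof: an elimination that produces multipliers such as $Q$, an estimate saying that the multipliers generate a large ideal of $R$, and a final comparison with the total Hilbert series.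

\subsection{Hankel ideals}
For general $m$, eliminating $\partial/\partial p_1,\dots,\partial/\partial p_{m-1}$ from $m$ of the derivations $D_a$ produces an $m\times m$ determinant. For sequences $a=(a_1,\dots,a_t)$ and $c=(c_1,\dots,c_t)$ of nonnegative integers let
\[
[a\,|\,c]=\det(p_{a_i+c_j})_{i,j=1}^t\in\Lambda_k ,
\]
a minor of the infinite Hankel matrix $(p_{a+c})_{a,c\ge0}$. For $t\ge1$ let $\mathfrak q_t\subseteq\Lambda_k$ be the ideal generated by all $[a\,|\,c]$ of size $t$ with $0\le a_1<\dots<a_t$ and $1\le c_1<\dots<c_t$. Reordering $a$ or $c$ changes only the sign and a repeated entry gives $0$, so $[a\,|\,c]\in\mathfrak q_t$ whenever all $c_j\ge1$. We have $\mathfrak q_1=(p_r:r\ge1)=\Lambda_k^+$.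

The elimination yields only the columns $c=(1,\dots,m)$, while the induction in Section~\ref{sec:hankel} needs arbitrary columns. The Cauchy--Binet formula bridges the two. For $I\subseteq\{1,\dots,k\}$ let $z_I=(z_i)_{i\in I}$, $e_I=\prod_{i\in I}z_i$ and $\Delta_I=\prod_{i<i',\ i,i'\in I}(z_i-z_{i'})$.

\begin{lemma}\label{lem:CB}
Let $0\le a_1<\dots<a_t$ and $1\le c_1<\dots<c_t$, and let $\alpha,\gamma$ be the partitions $\alpha_i=a_{t+1-i}-(t-i)$, $\gamma_i=c_{t+1-i}-1-(t-i)$ for $1\le i\le t$. Then
\begin{equation}\label{eq:CB}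
[a\,|\,c]=\sum_{|I|=t}s_\alpha(z_I)\,s_\gamma(z_I)\,e_I\,\Delta_I^2 .
\end{equation}
Moreover $[a\,|\,c]$ is a $\mathbb{Z}$-linear combination of determinants $[a'\,|\,1,\dots,t]$.
\end{lemma}

\begin{proof}
The matrix $(p_{a_i+c_j})$ is the product of the $t\times k$ matrix $(z_s^{a_i})$ and the $k\times t$ matrix $(z_s^{c_j})$, so its determinant is $\sum_{|I|=t}\det(z_s^{a_i})_{s\in I}\det(z_s^{c_j})_{s\in I}$. Reversing the order of the exponents in both factors, which changes both signs in the same way, turns them into $s_\alpha(z_I)\Delta_I$ and $e_Is_\gamma(z_I)\Delta_I$. This is \eqref{eq:CB}. The right side is $\Theta(s_\alpha s_\gamma)$ for the linear map $\Theta\colon\Lambda_t\to\Lambda_k$, $g\mapsto\sum_{|I|=t}g(z_I)e_I\Delta_I^2$. In $\Lambda_t$ the product $s_\alpha s_\gamma$ is a $\mathbb{Z}$-linear combination of Schur polynomials $s_\nu$. The columns $c=(1,\dots,t)$ give $\gamma=\emptyset$, so $\Theta(s_\nu)=[a'\,|\,1,\dots,t]$ with $a'_{t+1-i}=\nu_i+t-i$.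
\end{proof}

Formula \eqref{eq:CB} shows that $\mathfrak q_k=(e_k\Delta^2)$, as in Example~\ref{ex:23}, that $\mathfrak q_t=0$ for $t>k$, and that $\mathfrak q_t$ vanishes at every point with fewer than $t$ distinct nonzero coordinates.

\begin{proposition}\label{prop:derivative}
Let $1\le m\le k$. If $f\in K_m$, then $(\partial f)\,\mathfrak q_m\subseteq I_\ell$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:CB} it suffices to show $(\partial f)Q\in I_\ell$ for $Q=[a\,|\,1,\dots,m]$. Let $Q_i\in\Lambda_k$ be the cofactor of the entry in row $i$ and column $m$ of the matrix $(p_{a_i+j})_{i,j=1}^m$, and let $D=\sum_{i=1}^mQ_iD_{a_i}$. For $1\le j\le m$,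
\[
Dp_j=j\sum_{i=1}^mQ_i\,p_{a_i+j}=j\,[a\,|\,1,\dots,m-1,j],
\]
which is $0$ for $j<m$ and $mQ$ for $j=m$. Since $f$ is a polynomial in $p_1,\dots,p_m$ only, the chain rule gives $Df=mQ\,\partial f$. By Lemma~\ref{lem:Da}, $Df\in I_\ell$.
\end{proof}

The condition $c_1\ge1$ cannot be dropped: for $m=1$, allowing $c_1=0$ would put the unit $p_0=k$ into the ideal, and the conclusion would become $\partial K_1\subseteq I_\ell$, which Example~\ref{ex:m1} refutes.

\section{The quotient by a Hankel ideal}\label{sec:hankel}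

Proposition~\ref{prop:derivative} confines $\partial K_m$ to the annihilator of $\mathfrak q_m$, and by duality this annihilator has the size of $R/\mathfrak q_mR$. What size should we aim for? In the best case $S_m/\partial K_m$ is the quotient of $R_m$ by the annihilator, which then has dimension $\dim R_m-\dim(R_m/R_{m-1})=\dim R_{m-1}$. The expected value is $\sum_{i<m}\binom ki\binom\ell i$, and by \eqref{eq:durfee} this counts the partitions in the box of Durfee size less than $m$. So for $t\ge1$ and $k,\ell\ge0$ we define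
\[
F_t(k,\ell)=\operatorname{Hilb}\bigl(\Lambda_k/(\mathfrak q_t+I_\ell),q\bigr),\qquad
N_t(k,\ell)=\sum_{\lambda\subset k\times\ell,\ \lambda_t<t}q^{|\lambda|}.
\]

\begin{proposition}\label{prop:upper}
$F_t(k,\ell)\le N_t(k,\ell)$ for all $t\ge1$ and $k,\ell\ge0$.
\end{proposition}

The proof removes columns and rows from the box. Removing a column changes the condition $\lambda_t<t$ to $\mu_t<t-1$, so a second count enters:
\[
N'_t(k,\ell)=\sum_{\lambda\subset k\times\ell,\ \lambda_t<t-1}q^{|\lambda|}.
\]

\begin{lemma}\label{lem:counts}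
For $t\ge2$ and $k,\ell,L\ge1$,
\[
N_t(k,\ell)=N_t(k-1,\ell)+q^kN'_t(k,\ell-1),\qquad
N'_t(k,L)=N'_t(k,L-1)+q^LN_{t-1}(k-1,L).
\]
\end{lemma}

\begin{proof}
In the first identity, the partitions with $\lambda_k=0$ give the first term. If $\lambda_k\ge1$, remove the first column to get $\mu\subset k\times(\ell-1)$ with $\mu_i=\lambda_i-1$ for $i\le k$. For $t\le k$ the conditions $\lambda_t<t$ and $\mu_t<t-1$ are equivalent. For $t>k$ both hold, because $\lambda_t=\mu_t=0$ and $t\ge2$. In the second identity, the partitions with $\lambda_1<L$ give the first term. If $\lambda_1=L$, remove the first row to get $\mu\subset(k-1)\times L$; the condition $\lambda_t<t-1$ becomes $\mu_{t-1}<t-1$.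
\end{proof}

On the algebraic side a full column corresponds to multiplication by $e_k$ and a full row to multiplication by $h_L$, so we split a quotient ring $M$ into $M/xM$ and $xM$ for $x=e_k$ or $x=h_L$, and bound $xM$ by finding elements that annihilate $x$. Where $e_k\neq0$, ``fewer than $t$ distinct nonzero coordinates'' means ``fewer than $t$ distinct coordinates''. This suggests the counterpart of $N'_t$: let $\mathfrak q'_t\supseteq\mathfrak q_t$ be the ideal generated by all $[a\,|\,c]$ of size $t$ with $0\le a_1<\dots<a_t$ and $0\le c_1<\dots<c_t$, where $p_0=k$, and let $F'_t(k,\ell)=\operatorname{Hilb}(\Lambda_k/(\mathfrak q'_t+I_\ell),q)$.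

Two facts are used in both steps. Setting $z_k=0$ identifies $\Lambda_k/(e_k)$ with $\Lambda_{k-1}$, with $h_n\mapsto h_n$ and $p_r\mapsto p_r$ for $r\ge1$, but not for $r=0$. The generators of $\mathfrak q_t$ do not involve $p_0$, so
\begin{equation}\label{eq:restrict}
\Lambda_k/\bigl((e_k)+\mathfrak q_t+I_\ell\bigr)\cong\Lambda_{k-1}/(\mathfrak q_t+I_\ell)\qquad(k\ge1).
\end{equation}
Next, \eqref{eq:eh} with $n=\ell+k$ expresses $e_kh_\ell$ through $h_{\ell+1},\dots,h_{\ell+k}$, so
\begin{equation}\label{eq:ekhl}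
e_kh_\ell\in I_\ell\qquad(k\ge1).
\end{equation}

\begin{lemma}[Removing a column]\label{lem:column}
For $t\ge2$ and $k,\ell\ge1$, $F_t(k,\ell)\le F_t(k-1,\ell)+q^kF'_t(k,\ell-1)$.
\end{lemma}

\begin{proof}
Let $M=\Lambda_k/(\mathfrak q_t+I_\ell)$. By \eqref{eq:restrict}, $M/e_kM$ has Hilbert series $F_t(k-1,\ell)$. The surjection $\Lambda_k\to e_kM$, $f\mapsto e_kf$, raises degrees by $k$, and we show that it kills $\mathfrak q'_t+I_{\ell-1}$. It kills $I_{\ell-1}=(h_\ell)+I_\ell$ by \eqref{eq:ekhl}. A generator of $\mathfrak q'_t$ with $c_1\ge1$ lies in $\mathfrak q_t$. If $c_1=0$, the first column has entries $p_{a_i}$, and \eqref{eq:ep} gives $e_kp_a=\sum_{i=0}^{k-1}(-1)^{k-1-i}e_ip_{a+k-i}$ with coefficients independent of $a$. By linearity in the first column,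
\[
e_k\,[a\,|\,0,c_2,\dots,c_t]=\sum_{i=0}^{k-1}(-1)^{k-1-i}e_i\,[a\,|\,k-i,c_2,\dots,c_t]\in\mathfrak q_t ,
\]
since $k-i\ge1$ and $c_2,\dots,c_t\ge1$. Hence $\operatorname{Hilb}(e_kM,q)\le q^kF'_t(k,\ell-1)$.
\end{proof}

The row step requires that $h_L$ be annihilated by the smaller determinants $\mathfrak q_{t-1}$. The idea is a comparison of growth. Modulo $\mathfrak q'_t$ the sequence $p_0,p_1,\dots$ satisfies a linear recurrence, so $P(u)$ behaves like a rational function that vanishes at $u=\infty$. Modulo $I_L$ the series $H(u)$ is a polynomial of degree $L$, so $uH'/H$ tends to $L$. But $uH'/H=P-k$ tends to $-k$. The two values can be reconciled only if the leading coefficients multiply to zero.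

\begin{lemma}\label{lem:claim}
For $t\ge2$ and $k,L\ge1$, $h_L\,\mathfrak q_{t-1}\subseteq\mathfrak q'_t+I_L$.
\end{lemma}

\begin{proof}
Let $M=\Lambda_k/(\mathfrak q'_t+I_L)$. Fix $0\le a_1<\dots<a_{t-1}$ and $1\le c_1<\dots<c_{t-1}$, and put $c_0=0$, $C=c_{t-1}$. For $0\le j\le t-1$ let
\[
b_j=(-1)^j\,[a_1,\dots,a_{t-1}\,|\,c_0,\dots,\widehat{c_j},\dots,c_{t-1}],
\]
where the hat means omission. Then $b_0$ is an arbitrary generator of $\mathfrak q_{t-1}$. Expansion along the first row gives, for every $a\ge0$,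
\[
\sum_{j=0}^{t-1}b_j\,p_{a+c_j}=[a,a_1,\dots,a_{t-1}\,|\,c_0,\dots,c_{t-1}]\in\mathfrak q'_t .
\]
Work in $M[[u]]$ and let $B(u)=\sum_jb_ju^{C-c_j}$, a polynomial of degree at most $C$ whose coefficient of $u^C$ is $b_0$. For $a\ge0$ the coefficient of $u^{C+a}$ in $BP$ is $\sum_jb_jp_{a+c_j}=0$, so $G:=BP$ is a polynomial of degree at most $C-1$. Also $H=\sum_{n=0}^Lh_nu^n$ in $M[[u]]$. Multiplying \eqref{eq:newton} by $B$ gives
\[
B\cdot uH'=(G-kB)H .
\]
The coefficient of $u^{C+L}$ is $L\,b_0h_L$ on the left. On the right, $GH$ has degree at most $C+L-1$, so the coefficient is $-k\,b_0h_L$. Hence $(k+L)\,b_0h_L=0$ in $M$, and we divide by $k+L$.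
\end{proof}

\begin{lemma}[Removing a row]\label{lem:row}
For $t\ge2$ and $k,L\ge1$, $F'_t(k,L)\le F'_t(k,L-1)+q^LF_{t-1}(k-1,L)$.
\end{lemma}

\begin{proof}
Let $M=\Lambda_k/(\mathfrak q'_t+I_L)$. Then $M/h_LM=\Lambda_k/(\mathfrak q'_t+I_{L-1})$. The surjection $\Lambda_k\to h_LM$, $f\mapsto h_Lf$, raises degrees by $L$. It kills $I_L$, it kills $e_k$ by \eqref{eq:ekhl}, and it kills $\mathfrak q_{t-1}$ by Lemma~\ref{lem:claim}. By \eqref{eq:restrict}, $\operatorname{Hilb}(h_LM,q)\le q^LF_{t-1}(k-1,L)$.
\end{proof}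

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
We prove the proposition together with $F'_t(k,\ell)\le N'_t(k,\ell)$ for $t\ge2$, $k\ge1$, $\ell\ge0$, by induction on $k+\ell$ for all $t$ at once. For $t=1$ we have $\mathfrak q_1=\Lambda_k^+$ and $F_1=1=N_1$. For $t\ge2$ and $k=0$ or $\ell=0$ the ring $\Lambda_k/I_\ell$ is $\mathbb{Q}$, so $F_t,F'_t\le1$, while the empty partition gives $N_t=1$ and $N'_t(k,0)=1$. In the remaining cases Lemmas~\ref{lem:column} and~\ref{lem:row} bound $F_t(k,\ell)$ and $F'_t(k,\ell)$ by series with $k+\ell$ smaller by one, and the induction hypothesis and Lemma~\ref{lem:counts} finish the step.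
\end{proof}

\begin{remark}
The division by $k+L$ cannot be avoided. For $k=\ell=2$ the ideal $\mathfrak q_2$ is generated by $Q=s_{31}-3s_{22}$, which equals $-3s_{22}$ in $R^{2,2}$. Over a field of characteristic $3$ the quotient $R^{2,2}/\mathfrak q_2$ is all of $R^{2,2}$, of dimension $6$, while $N_2(2,2)$ counts only $5$ partitions.
\end{remark}

\section{Proof of the main theorems}\label{sec:proof}

Fix $k,\ell\ge1$ again. For $1\le m\le k$ let $\rho_m=q^{k\ell}N_m(k,\ell)|_{q\to1/q}$. By \eqref{eq:durfee} and the sentence after it,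
\begin{equation}\label{eq:rho}
N_m(k,\ell)=\sum_{i=0}^{m-1}q^{i^2}\binom ki_q\binom\ell i_q,\qquad
\rho_m=\sum_{i=0}^{m-1}q^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q .
\end{equation}

\subsection{The key inequality}
\begin{proposition}\label{prop:key}
$d_m\ge q^m(w_m-\rho_m)$ for $1\le m\le k$.
\end{proposition}

\begin{proof}
Let $\mathfrak a_m=\operatorname{Ann}_R(\mathfrak q_m)$ and $J_m=\{g\in S_m:g\,\mathfrak q_m\subseteq I_\ell\}$. Then $J_m$ is the kernel of $S_m\to R/\mathfrak a_m$, so $S_m/J_m\cong R_m/(R_m\cap\mathfrak a_m)$. Proposition~\ref{prop:derivative} says $\partial K_m\subseteq J_m$. By Lemma~\ref{lem:duality} and Proposition~\ref{prop:upper}, $\dim(\mathfrak a_m)_d=\dim(R/\mathfrak q_mR)_{k\ell-d}$ is at most the coefficient of $q^{k\ell-d}$ in $N_m(k,\ell)$, which is the coefficient $[q^d]\rho_m$ of $q^d$ in $\rho_m$. With Lemma~\ref{lem:shift}, for every $d\ge0$,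
\begin{equation}\label{eq:chain}
\begin{aligned}
\dim(R_m/R_{m-1})_{d+m}&=\dim(S_m/\partial K_m)_d\\
&\ge\dim(S_m/J_m)_d=\dim(R_m)_d-\dim(R_m\cap\mathfrak a_m)_d\\
&\ge\dim(R_m)_d-\dim(\mathfrak a_m)_d\\
&\ge\dim(R_m)_d-[q^d]\rho_m .
\end{aligned}
\end{equation}
In degrees below $m$ the right side of the proposition has no terms.
\end{proof}

\subsection{A $q$-identity}
In Example~\ref{ex:23} the series $w_m$ was known. In general it is not, but $w_m=w_{m-1}+d_m$ turns Proposition~\ref{prop:key} into the recursive bound $(1-q^m)d_m\ge q^m(w_{m-1}-\rho_m)$. We show that the series of Theorem~\ref{thm:layers} solve this recursion with equality and have the right total. Put $W_m=1+\sum_{i=1}^mq^iX_i$ for $0\le m\le k$.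

\begin{lemma}\label{lem:identity}
For $1\le m\le k$ we have $W_{m-1}-(1-q^m)X_m=\rho_m$ and $W_m=\rho_m+X_m$. Moreover $W_k=\binom{k+\ell}{k}_q$.
\end{lemma}

\begin{proof}
For $m=1$ we have $X_1=\frac{1-q^\ell}{1-q}\sum_{j=0}^{k-1}q^{j\ell}=\frac{1-q^{k\ell}}{1-q}$, so $W_0-(1-q)X_1=q^{k\ell}=\rho_1$. Let $1\le m\le k-1$. Passing from $m$ to $m+1$ changes the left side by $q^mX_m-(1-q^{m+1})X_{m+1}+(1-q^m)X_m$, so by \eqref{eq:rho} we must show
\begin{equation}\label{eq:step}
X_m-(1-q^{m+1})X_{m+1}=q^{(k-m)(\ell-m)}\binom km_q\binom\ell m_q .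
\end{equation}
If $\ell<m$, both sides are $0$. If $\ell\ge m$, put $y=q^{\ell-m}$ and $n=k-m\ge1$. Since $(1-q^{m+1})\binom{\ell}{m+1}_q=(1-y)\binom\ell m_q$, dividing \eqref{eq:step} by $\binom\ell m_q$ leaves
\[
\sum_{j=0}^ny^jq^j\binom{m+j-1}{j}_q-(1-y)\sum_{j=0}^{n-1}y^j\binom{m+j}{j}_q=y^n\binom{m+n}{n}_q .
\]
This holds with $y$ an indeterminate. On the left, the coefficient of $y^0$ is $1-1=0$. For $1\le j\le n-1$ the coefficient of $y^j$ is $q^j\binom{m+j-1}{j}_q-\binom{m+j}{j}_q+\binom{m+j-1}{j-1}_q=0$ by the $q$-Pascal rule. The coefficient of $y^n$ is $q^n\binom{m+n-1}{n}_q+\binom{m+n-1}{n-1}_q=\binom{m+n}{n}_q$. This proves the first identity, and $W_m=W_{m-1}+q^mX_m=\rho_m+X_m$. Finally $X_k=\binom\ell k_q$ is the term $i=k$ of the last sum in \eqref{eq:vandermonde} and $\rho_k$ is the sum of the other terms, so $W_k=\binom{k+\ell}{k}_q$.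
\end{proof}

\begin{remark}
Both $X_1$ and the right side of \eqref{eq:step} are symmetric in $k$ and $\ell$, and \eqref{eq:step} determines $X_{m+1}$ from $X_m$. So $X_m(k,\ell)=X_m(\ell,k)$ for $m\le\min(k,\ell)$, although the defining formula does not show it.
\end{remark}

\subsection{The layers}
\begin{proof}[Proof of Theorem~\ref{thm:layers}]
We show by induction on $m$ that $w_m\ge W_m$ for $0\le m\le k$ and $d_m\ge q^mX_m$ for $1\le m\le k$. We have $w_0=1=W_0$. Let $m\ge1$ and $w_{m-1}\ge W_{m-1}$. Proposition~\ref{prop:key} with $w_m=w_{m-1}+d_m$, the induction hypothesis and Lemma~\ref{lem:identity} give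
\[
(1-q^m)d_m\ \ge\ q^m(w_{m-1}-\rho_m)\ \ge\ q^m(W_{m-1}-\rho_m)=q^m(1-q^m)X_m .
\]
Multiplying by $1/(1-q^m)=1+q^m+q^{2m}+\cdots$, which has nonnegative coefficients, gives $d_m\ge q^mX_m$, and then $w_m\ge W_{m-1}+q^mX_m=W_m$. Since $R_k=R$,
\[
\binom{k+\ell}{k}_q=w_k=1+\sum_{m=1}^kd_m\ \ge\ 1+\sum_{m=1}^kq^mX_m=W_k=\binom{k+\ell}{k}_q .
\]
So each inequality $d_m\ge q^mX_m$ is an equality.
\end{proof}

\subsection{The doubly filtered basis}
To indicate the number of variables, write $w_m(n)=\operatorname{Hilb}(R^{n,\ell,m},q)$ and $d_m(n)=w_m(n)-w_{m-1}(n)$.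

\begin{lemma}\label{lem:double}
Let $1\le m\le k$. For $n\ge0$ the images of $B^{n,\ell,m}$ form a homogeneous basis of $R^{n,\ell,m}/R^{n,\ell,m-1}$. We have $B^{k-1,\ell,m}\subseteq B^{k,\ell,m}$, and
\[
\operatorname{Hilb}(A^{k,\ell,m},q)=\sum_{x\in D^{k,\ell,m}}q^{\deg(x)}=d_m(k)-d_m(k-1).
\]
\end{lemma}

\begin{proof}
In the lexicographic order with $e_m$ largest, a polynomial whose leading monomial does not involve $e_m$ lies in $S_{m-1}$. Since $\ker(\pi_{n,m-1})=\ker(\pi_{n,m})\cap S_{m-1}$, a monomial in $S_{m-1}$ is a leading monomial for $\ker(\pi_{n,m})$ if and only if it is one for $\ker(\pi_{n,m-1})$. Hence $SM(R^{n,\ell,m-1})=SM(R^{n,\ell,m})\cap S_{m-1}$, and $B^{n,\ell,m}$ is the set of standard monomials divisible by $e_m$. It extends a basis of $R^{n,\ell,m-1}$ to a basis of $R^{n,\ell,m}$, which gives the first claim, and its generating function is $d_m(n)$. From $\pi_{k-1,m}=\phi\circ\pi_{k,m}$ we get $\ker(\pi_{k,m})\subseteq\ker(\pi_{k-1,m})$, so $SM(R^{k-1,\ell,m})\subseteq SM(R^{k,\ell,m})$ and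 $B^{k-1,\ell,m}\subseteq B^{k,\ell,m}$. This gives the second equality. Each $\phi_i$ maps generators onto generators, so it is surjective and $\ker(\phi_i)$ has Hilbert series $w_i(k)-w_i(k-1)$. Subtracting the case $i=m-1$ from the case $i=m$ gives the first equality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:double}]
By Lemma~\ref{lem:double} we must compute $d_m(k)-d_m(k-1)$. If $m\le k-1$, Theorem~\ref{thm:layers} applies to $(k,\ell)$ and to $(k-1,\ell)$, and the two sums differ by the term $j=k-m$, which is $q^m\binom\ell m_qq^{(k-m)(\ell-m+1)}\binom{k-1}{k-m}_q$; here $\binom{k-1}{k-m}_q=\binom{k-1}{m-1}_q$. If $m=k$, then $R^{k-1,\ell,k}=R^{k-1,\ell,k-1}$ because $e_k\mapsto0$. So $d_k(k-1)=0$, and the difference is $q^kX_k=q^k\binom\ell k_q$, which is the claimed formula for $m=k$.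
\end{proof}

\section{Sharpness of the estimates}\label{sec:sharp}

\begin{theorem}\label{thm:sharp}
Let $k,\ell\ge1$, and let $0\le m\le k$ in {\rm(i)} and $1\le m\le k$ in {\rm(ii)} and {\rm(iii)}.
\begin{enumerate}
\item[(i)] We have
\[
\operatorname{Hilb}(R^{k,\ell,m},q)=1+\sum_{i=1}^mq^i\binom\ell i_q\sum_{j=0}^{k-i}q^{j(\ell-i+1)}\binom{i+j-1}{j}_q .
\]
For $m\ge1$ this also equals $X_m+\sum_{i<m}q^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q$. In particular $\dim R^{k,\ell,m}=\sum_{i=0}^m\binom ki\binom\ell i$.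
\item[(ii)] $\operatorname{Hilb}(R^{k,\ell}/\mathfrak q_m,q)=\sum_{i<m}q^{i^2}\binom ki_q\binom\ell i_q$; thus Proposition~\ref{prop:upper} is sharp.
\item[(iii)] $\operatorname{Ann}_{R^{k,\ell}}(\mathfrak q_m)\subseteq R^{k,\ell,m}$, and the converse of Proposition~\ref{prop:derivative} holds: for $g\in S_m$, we have $g\,\mathfrak q_m\subseteq I_\ell$ if and only if $g=\partial f/\partial p_m$ for some $f\in S_m\cap I_\ell$.
\end{enumerate}
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:layers}, $w_m=W_m$. This is the first formula in (i), and $W_m=\rho_m+X_m$ is the second. At $q=1$ we have $X_i=\binom\ell i\sum_{j=0}^{k-i}\binom{i+j-1}{j}=\binom\ell i\binom{k}{i}$, which gives the dimension. For (ii) and (iii), note that $d_m=q^mX_m=q^m(W_m-\rho_m)=q^m(w_m-\rho_m)$. So the first and last members of \eqref{eq:chain} are equal for every $d$, and all three inequalities there are equalities. The first gives $\partial K_m=J_m$, since $\partial K_m\subseteq J_m$. The second gives $\mathfrak a_m\subseteq R_m$. The third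 gives $\dim(R/\mathfrak q_mR)_{k\ell-d}=[q^{k\ell-d}]N_m(k,\ell)$ for all $d$, and \eqref{eq:rho} yields (ii).
\end{proof}

So the Durfee decomposition \eqref{eq:vandermonde}, which does not describe the layers of subalgebras, does describe the quotients by the Hankel ideals.

\section{Positive characteristic}\label{sec:charp}

The $h_j$ are polynomials in the $e_i$ with integer coefficients, so all objects of Section~\ref{sec:intro} can be defined over any field. Below, $p$ without a subscript is a prime.

\begin{theorem}\label{thm:charp}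
Let $k,\ell\ge1$, and define $R^{n,\ell}$, $R^{n,\ell,m}$ and $A^{k,\ell,m}$ over a field $\mathbb{F}$ of characteristic $p$.
\begin{enumerate}
\item[(i)] If $p>k\ell$, then Theorem~\ref{thm:layers} and the formula for $\operatorname{Hilb}(A^{k,\ell,m},q)$ in Theorem~\ref{thm:double} hold.
\item[(ii)] If $k+\ell\le p\le k\ell$, then the formula for $\operatorname{Hilb}(A^{k,\ell,m},q)$ fails for $m=1$.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) We go through the proof and list every division. The Schur polynomials are a basis of $\Lambda_k$ over any field, and the relation $\langle s_\lambda,s_{\mu^c}\rangle=\delta_{\lambda\mu}$ is an identity over $\mathbb{Z}$. So Lemmas~\ref{lem:F}, \ref{lem:duality}, \ref{lem:Da}, \ref{lem:CB}, \ref{lem:column} and~\ref{lem:double} hold over $\mathbb{F}$ with the same proofs.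

Since $p>k\ell\ge k$, the integers $1,\dots,k$ are invertible. Hence \eqref{eq:Sm} holds, $\mathfrak q_1=\Lambda_{k'}^+$ for all $k'\le k$, and the division by $m$ in Proposition~\ref{prop:derivative} is allowed.

For Proposition~\ref{prop:upper}, run the induction only over the bounds for $F_t(k',\ell')$ with $k'\le k$, $\ell'\le\ell$ and for $F'_t(k',L)$ with $1\le k'\le k$, $L\le\ell-1$. Lemmas~\ref{lem:column} and~\ref{lem:row} do not leave this family. So Lemma~\ref{lem:claim} is used only with $k'+L\le k+\ell-1\le k\ell<p$, where the middle inequality is $(k-1)(\ell-1)\ge0$.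

Lemma~\ref{lem:shift} holds for $d+m\le k\ell$. Indeed, every monomial in $p_1,\dots,p_m$ of degree $d+m$ contains $p_m$ to an exponent at most $k\ell<p$, so $\partial\colon(S_m)_{d+m}\to(S_m)_d$ is onto with kernel $(S_{m-1})_{d+m}$. Thus Proposition~\ref{prop:key} holds in degrees at most $k\ell$. In the proof of Theorem~\ref{thm:layers}, the coefficient of $q^e$ in a product with $1/(1-q^m)$ is the sum of the coefficients in degrees $e,e-m,e-2m,\dots$, so the induction works in degrees $e\le k\ell$. No higher degrees occur: $w_m$ and $d_m$ are bounded by $\operatorname{Hilb}(R,q)$, and $W_m$ and $q^mX_m$ are sums of nonnegative terms of $W_k=\binom{k+\ell}{k}_q$. This proves Theorem~\ref{thm:layers} over $\mathbb{F}$ for $(k,\ell)$, and also for $(k-1,\ell)$ because $p>(k-1)\ell$. The proof of Theorem~\ref{thm:double} then applies unchanged.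

(ii) By Pieri's rule, $e_1^{k\ell}=f\cdot s_{(\ell^k)}$ in $R^{k,\ell}$, where $f$ is the number of standard Young tableaux of shape $(\ell^k)$. The hook length formula gives $f=(k\ell)!/\prod_{i,j}\bigl((k-i)+(\ell-j)+1\bigr)$, the product running over $1\le i\le k$, $1\le j\le\ell$. Each factor in the denominator is at most $k+\ell-1<p$, while $p\le k\ell$ divides the numerator. So $p\mid f$ and $e_1^{k\ell}=0$. Since $\ker(\phi_0)=0$, the space $A^{k,\ell,1}$ is contained in $R^{k,\ell,1}$ and vanishes in degree $k\ell$. But for $m=1$ the formula reads $q^{(k-1)\ell+1}\binom\ell1_q$, and its coefficient of $q^{k\ell}$ is $1$.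
\end{proof}

For example, $k=2$, $\ell=3$, $p=5$ falls under (ii): there $f=720/(4\cdot3\cdot2\cdot3\cdot2\cdot1)=5$ and $e_1^6=5s_{33}$.

\begin{thebibliography}{1}

\bibitem{FGC}
\emph{Filtering Grassmannian Cohomology Via K-Schur Functions},
\texttt{http://www.math.umn.edu/\allowbreak\~{}reiner/\allowbreak REU/\allowbreak REU2020notes/\allowbreak q\_Binomials\_and\_the\_Grassmannian.pdf}.

\end{thebibliography}
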